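\title{Connected components of Q-semianalytic sets}

\begin{abstract}
Let $\mathcal Q$ be a quasianalytic family of smooth functions that contains the polynomials and is closed under composition, differentiation, inversion of local diffeomorphisms and division by a coordinate. We prove that every connected component of a Q-semianalytic set is Q-semianalytic and that the components form a locally finite family. Locally, the components are described by polynomials in the coordinates and in finitely many partial derivatives of the functions that describe the set. This follows from a statement about an arbitrary algebra of smooth germs that contains the coordinates, is closed under differentiation and is definable in a polynomially bounded o-minimal structure; closure under differentiation cannot be omitted there. The proof joins two infinitesimal points that the algebra cannot tell apart by a path inside the set. The path is built by truncating Taylor series at points of a lower-dimensional stratum, chosen according to the scale of the given points, and by induction on the dimension.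
\end{abstract}

\section{The question and the results}\label{sec:intro}

Suppose that for each open set $U\subset\mathbb R^n$, $n\ge1$, we are given a subalgebra $\mathcal Q(U)\subset C^\infty(U)$, whose elements are called \emph{Q-functions}. We assume the standing properties of quasianalytic geometry, in the sense of Bierstone--Milman and Rolin--Speissegger--Wilkie:
\begin{itemize}
\item[(Q1)] $\mathcal Q$ contains the polynomials.
\item[(Q2)] $\mathcal Q$ is a sheaf: it is closed under restriction to open subsets and under gluing.
\item[(Q3)] $\mathcal Q$ is closed under composition, differentiation and the inverse function theorem.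
\item[(Q4)] $\mathcal Q$ is closed under division by a coordinate: if $f\in\mathcal Q(U)$ vanishes on $U\cap\{x_i=a\}$, then $f(x)/(x_i-a)$, extended by continuity to $U\cap\{x_i=a\}$, belongs to $\mathcal Q(U)$.
\item[(Q5)] $\mathcal Q$ is quasianalytic: a Q-function on a connected open set whose Taylor series at some point vanishes is identically zero.
\end{itemize}
These are the families to which transformation to normal crossings by blowing up applies. The real-analytic functions form one of them. A \emph{Q-manifold} is a manifold with an atlas whose transition maps have Q-functions as components, and a Q-function on an open subset of a Q-manifold is a function that is a Q-function in every chart. A subset $E$ of a Q-manifold $M$ is \emph{Q-semianalytic} if every point of $M$ has an open neighborhood $U$ such that $E\cap U$ is a finite union of sets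
\[
\{x\in U:\ f(x)=0,\ g_1(x)>0,\dots,g_s(x)>0\}
\]
with Q-functions $f,g_1,\dots,g_s$ on $U$.

Thus a Q-semianalytic set is a set that is locally given by finitely many sign conditions, without quantifiers. One wants to know which topological operations preserve this class. It is known that Gabrielov's method of truncating Taylor series transfers to the quasianalytic setting, and that consequently the closure $\overline E$ and the frontier $\partial E$ of a Q-semianalytic set $E$ are Q-semianalytic. The following question is posed in \cite{cubes}.

\medskip\noindent\textbf{Question.} \emph{Is every connected component of a Q-semianalytic set Q-semianalytic?}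

\medskip
The question concerns every family with (Q1)--(Q5); the real-analytic family alone does not settle it. In dimension one the answer is yes. If the zeros of a Q-function on an interval accumulate at a point, then all its derivatives vanish there by Rolle's theorem, and the function is zero by (Q5). Hence near a point $a$ the set $E$, and each of its components, is a union of some of the sets $\{x<a\}$, $\{a\}$, $\{x>a\}$. For semialgebraic sets the answer is yes as well: the components are finite unions of semialgebraic cells. For a general $\mathcal Q$ the set $E$ is locally definable in an o-minimal structure (Proposition~\ref{prop:RQ}), so its local components are finite in number and are given by first-order formulas. But these formulas contain quantifiers, and there is no analogue of Tarski's theorem among (Q1)--(Q5) with which to remove them.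

A plane example indicates where the missing functions should come from. Let $f=(y-e^x+1)^2$ and $E=\{f>0\}$. Sign conditions on polynomials in $x$, $y$ and $f$ do not separate the part of $E$ above the curve $y=e^x-1$ from the part below it (this is Proposition~\ref{prop:sharp}). The derivative $\partial f/\partial y=2(y-e^x+1)$ does. We show that derivatives always suffice.

\begin{theorem}\label{thm:main}
Let $\mathcal Q$ satisfy {\rm(Q1)--(Q5)}, let $M$ be a Q-manifold and let $E\subset M$ be Q-semianalytic. Then every connected component of $E$ is Q-semianalytic, and the family of components is locally finite.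
\end{theorem}

We deduce this from a local statement in which $\mathcal Q$ no longer appears. Let $\mathcal R$ be a polynomially bounded o-minimal expansion of the real field (see Section~\ref{sec:background}); \emph{definable} means definable in $\mathcal R$ with real parameters. We write $B_\varepsilon(a)$ or $B(a,\varepsilon)$ for the open Euclidean ball.

\begin{definition}\label{def:D}
Let $a\in\mathbb R^n$ and let $\mathcal D$ be a unital $\mathbb R$-algebra of germs at $a$ of $C^\infty$ functions which contains the coordinates, is closed under $\partial_1,\dots,\partial_n$, and whose germs all have definable representatives. A set $E$ is \emph{$\mathcal D$-semianalytic at $a$} if for some $\varepsilon>0$ the set $E\cap B_\varepsilon(a)$ is a finite union of sets $\{x\in B_\varepsilon(a):f=0,\ g_1>0,\dots,g_s>0\}$, where $f,g_1,\dots,g_s$ are definable $C^\infty$ functions near $\overline{B_\varepsilon(a)}$ that represent elements of $\mathcal D$. We then say that $E$ is \emph{described on} $B_\varepsilon(a)$.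
\end{definition}

\begin{theorem}\label{thm:local}
\begin{itemize}
\item[(i)] Let $a$ and $\mathcal D$ be as in Definition~\ref{def:D} and let $E$ be $\mathcal D$-semianalytic at $a$, described on $B_\varepsilon(a)$. Then $\overline E$ is $\mathcal D$-semianalytic at $a$. For every $r\in(0,\varepsilon)$ the set $E\cap B_r(a)$ has finitely many connected components, and each of them is $\mathcal D$-semianalytic at $a$.
\item[(ii)] Let $K\subset\mathbb R^n$ be a compact ball or box. Let $\mathcal D$ be a unital $\mathbb R$-algebra of $C^\infty$ functions defined and definable near $K$, containing the coordinates and closed under $\partial_1,\dots,\partial_n$. If $E$ is a finite union of sets $\{x\in K:f=0,\ g_1>0,\dots,g_s>0\}$ with $f,g_j\in\mathcal D$, then $E$ has finitely many connected components, and each is again a finite union of sets of this form.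
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:derivatives}
In Theorem~\ref{thm:main}, if $E$ is described near $a\in M$ by Q-functions $f_1,\dots,f_\nu$, then near $a$ every component of $E$ is a finite union of sets $\{f=0,\ g_1>0,\dots,g_s>0\}$ with $f,g_j$ polynomials in the local coordinates and in finitely many partial derivatives of $f_1,\dots,f_\nu$.
\end{corollary}

\begin{proposition}\label{prop:sharp}
In Theorem~\ref{thm:local}, the hypothesis that $\mathcal D$ is closed under differentiation cannot be dropped.
\end{proposition}

The closure statement in Theorem~\ref{thm:local}(i) reproves the known result on closures; we need it for an arbitrary $\mathcal D$.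

Section~\ref{sec:background} recalls the tools. Section~\ref{sec:inf} reduces all the results to one statement about infinitesimal points, Theorem~\ref{thm:join}: two such points at which all elements of $\mathcal D$ have the same signs can be joined by a path inside $E$. Section~\ref{sec:examples} proves Proposition~\ref{prop:sharp} and shows the method in two cases that can be done by hand. Sections~\ref{sec:pieces}--\ref{sec:path} prove Theorem~\ref{thm:join}.

\section{Background}\label{sec:background}

\subsection{Polynomially bounded o-minimal structures}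
An expansion $\mathcal R$ of the real ordered field is \emph{o-minimal} if every definable subset of $\mathbb R$ is a finite union of points and intervals. It is \emph{polynomially bounded} if for every definable $f:\mathbb R\to\mathbb R$ there is $N$ with $|f(t)|\le t^N$ for all large $t$. Semialgebraic sets are definable in every such $\mathcal R$. The \emph{dimension} of a nonempty definable set $X\subset\mathbb R^n$ is the largest $d$ such that some coordinate projection of $X$ to $\mathbb R^d$ has nonempty interior, and $\dim\emptyset=-\infty$. We use three facts about a polynomially bounded o-minimal $\mathcal R$.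
\begin{itemize}
\item[(O1)] \emph{Standard o-minimality.} A definable set $X$ has finitely many connected components; they are definable, and open and closed in $X$. The dimension of a finite union is the maximum of the dimensions, $\dim\overline X=\dim X$, and $\dim(\overline X\setminus X)<\dim X$ if $X\neq\emptyset$. A definable subset of a definable $k$-dimensional submanifold $W$ has dimension $k$ exactly when it has nonempty interior in $W$. If $y\in\overline X\setminus X$, there is a continuous $\gamma:[0,1)\to\mathbb R^n$ with $\gamma(0)=y$ and $\gamma((0,1))\subset X$ (curve selection).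
\item[(O2)] \emph{{\L}ojasiewicz inequality} \cite[4.14]{vdDM}. If $K$ is compact and $f,g:K\to\mathbb R$ are continuous and definable with $f^{-1}(0)\subset g^{-1}(0)$, then $|g|^N\le C|f|$ on $K$ for some integer $N\ge1$ and some $C>0$.
\item[(O3)] \emph{Piecewise uniform asymptotics} \cite{Miller}. If $\psi:A\times(0,1)\to\mathbb R$ is definable, there is an integer $N\ge1$ such that for each $a\in A$ either $\psi(a,t)=0$ for all small $t>0$, or $|\psi(a,t)|\ge t^N$ for all small $t>0$.
\end{itemize}
In (O3) the exponent $N$ is uniform in $a$, while the meaning of ``small'' depends on $a$. Polynomial boundedness enters the paper only through (O2) and (O3).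

\subsection{The structure generated by $\mathcal Q$}
Let $\mathbb R_{\mathcal Q}$ be the expansion of the real field by all functions that are equal to $f$ on $[-1,1]^n$ and to $0$ elsewhere, where $n\geq1$ and $f$ is a Q-function near $[-1,1]^n$.

\begin{proposition}\label{prop:RQ}
The structure $\mathbb R_{\mathcal Q}$ is o-minimal and polynomially bounded. Every Q-function defined near a point $a\in\mathbb R^n$ is definable in $\mathbb R_{\mathcal Q}$ on some neighborhood of $a$.
\end{proposition}

\begin{proof}
For a compact box $B$ let $\mathcal C_B$ be the algebra of restrictions to $B$ of Q-functions defined near $B$. The first assertion is the theorem of Rolin, Speissegger and Wilkie \cite{RSW} applied to the algebras $\mathcal C_B$, and we check its hypotheses. By (Q1)--(Q3) the algebras contain the coordinates and are closed under composition, restriction to smaller boxes and differentiation; an element of $\mathcal C_B$ extends to a slightly larger box because it is defined on a neighborhood of $B$. The Taylor map at $0$ is injective on germs by (Q5). For implicit functions, let $f(0)=0\neq\partial_nf(0)$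 and $x'=(x_1,\dots,x_{n-1})$. The map $x\mapsto(x',f(x))$ has a local inverse $G$ with Q-components by (Q3), and $x_n=G_n(x',0)$ solves $f=0$. For division, let the Taylor series of $f$ at $0$ be divisible by $x_i$. Then $f|_{x_i=0}$, a Q-function of the other variables (a constant if $n=1$), has zero Taylor series, so it vanishes near $0$, and $f/x_i$ is a Q-function near $0$ by (Q4).

If $f$ is a Q-function near $a$, then $x\mapsto f(a+\rho x)$ is a Q-function near $[-1,1]^n$ for small $\rho>0$, so $f$ is definable on $a+\rho[-1,1]^n$.
\end{proof}

This is the only place where quasianalyticity, division by a coordinate and the inverse function theorem for $\mathcal Q$ are used.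

\subsection{Semialgebraic cells}\label{subsec:cells}
A set is \emph{semialgebraic} if it is a finite union of sets $\{Q=0,\ Q_1>0,\dots,Q_s>0\}$ with real polynomials $Q,Q_j$; a function is semialgebraic if its graph is. By Tarski's theorem, every set defined by a first-order formula in the real ordered field is semialgebraic, and the equivalence of such a formula with a quantifier-free one persists over every real closed field containing $\mathbb R$.

A \emph{cell decomposition} of $\mathbb R^0$ is the point. A cell decomposition of $\mathbb R^{n}$ is obtained from a cell decomposition of $\mathbb R^{n-1}$ by choosing over each cell $B$ finitely many continuous semialgebraic functions $\alpha_1<\dots<\alpha_\nu$ on $B$ and taking as cells their \emph{graphs} and the \emph{bands} $\{(x,y):x\in B,\ \alpha_i(x)<y<\alpha_{i+1}(x)\}$, $0\le i\le\nu$, where $\alpha_0=-\infty$ and $\alpha_{\nu+1}=+\infty$. Given finitely many semialgebraic subsets of $\mathbb R^n$, there is a cell decomposition \emph{compatible} with them: each cell is contained in or disjoint from each of the sets.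

\begin{lemma}\label{lem:cells}
If a cell $\mathcal C\subset\mathbb R^{a+b}$ projects onto the cell $\mathcal B\subset\mathbb R^a$ of the first $a$ coordinates, there is a semialgebraic homeomorphism $\mathcal C\to\mathcal B\times(0,1)^e$ that commutes with the projections to $\mathcal B$.
\end{lemma}

\begin{proof}
By induction on $b$ it suffices to take $b=1$. A graph is homeomorphic to its base. The map $y\mapsto y/(1+|y|)$ turns a band into a band between continuous functions $\tilde\alpha<\tilde\beta$ with values in $[-1,1]$, and $y\mapsto(y-\tilde\alpha)/(\tilde\beta-\tilde\alpha)$ maps its fibers onto $(0,1)$.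
\end{proof}

Two consequences will be used.
\begin{itemize}
\item[(C1)] \emph{Path lifting.} A path $\gamma:[0,1]\to\mathcal B$ lifts to a path in $\mathcal C$ with any prescribed endpoints over $\gamma(0)$ and $\gamma(1)$: interpolate the $(0,1)^e$-coordinates linearly. It also lifts with any prescribed initial point: keep these coordinates constant.
\item[(C2)] \emph{Charts} (the case $a=0$). A cell $\Omega$ has a semialgebraic homeomorphism $\theta:\Omega\to(0,1)^d$. For $c,\tilde c\in\Omega$ the formula $[c,\tilde c]_\theta(t)=\theta^{-1}\bigl((1-t)\theta(c)+t\theta(\tilde c)\bigr)$ defines a path in $\Omega$ from $c$ to $\tilde c$.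
\end{itemize}

\section{Infinitesimal points and the reduction to paths}\label{sec:inf}

From now on $\mathcal R$ and $\mathcal D$ are as in Definition~\ref{def:D}, with $a=0$, and $B_\varepsilon=B_\varepsilon(0)$. We drop the words ``at $0$''. Every argument involves finitely many elements of $\mathcal D$; we represent them by definable $C^\infty$ functions near $\overline{B_{2\varepsilon}}$ and shrink the real number $\varepsilon>0$ when needed. Sets are considered near $0$, and the dimension of a set is the dimension of its intersection with a small ball $B_\varepsilon$, which is constant for small $\varepsilon$. The letter $C$ denotes positive real constants that may change from line to line.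

Finite unions, finite intersections and complements of $\mathcal D$-semianalytic sets are $\mathcal D$-semi\-analytic: the equations $f_1=f_2=0$ amount to $f_1^2+f_2^2=0$, and the complement of $\{f=0,\ g_j>0\ \forall j\}$ is the union of the sets $\{f>0\}$, $\{-f>0\}$, $\{g_j=0\}$, $\{-g_j>0\}$. If $f\in\mathcal D^\nu$ and $\Sigma\subset\mathbb R^\nu$ is semialgebraic, then $\{x:f(x)\in\Sigma\}$ is $\mathcal D$-semianalytic, because polynomials in elements of $\mathcal D$ lie in $\mathcal D$.

To prove that a component is $\mathcal D$-semianalytic we would have to name the functions that describe it. Infinitesimal points replace this task by a statement about two points in which all of $\mathcal D$ is available at once.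

Let $\mathcal R^*$ be an \emph{elementary extension} of $\mathcal R$: a structure in the same language that contains $\mathcal R$ and satisfies the same first-order sentences with real parameters. Its underlying field $R^*$ is a real closed extension of $\mathbb R$. A definable set $X\subset\mathbb R^n$ has an extension $X^*\subset (R^*)^n$, given by the same formula; the extension of a definable function is denoted by the same letter. We use two principles.
\begin{itemize}
\item[(E1)] \emph{Transfer.} A first-order statement about finitely many definable sets and functions holds in $\mathcal R$ if and only if it holds for their extensions. For instance, Lipschitz bounds, Taylor estimates and {\L}ojasiewicz inequalities hold in $\mathcal R^*$ with the same real constants and exponents, and the homeomorphisms of Lemma~\ref{lem:cells} extend to homeomorphisms, so that (C1) and (C2) hold in $\mathcal R^*$.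
\item[(E2)] \emph{Compactness.} If every finite subfamily of a family $(X_i)_{i\in I}$ of definable subsets of $\mathbb R^n$ has nonempty intersection, then $\bigcap_iX_i^*\neq\emptyset$ for some $\mathcal R^*$.
\end{itemize}
A \emph{path} in $\mathcal R^*$ is a continuous map on $[0,1]^*$ that is definable in $\mathcal R^*$ with parameters from $R^*$. A set definable with such parameters is a fiber of the extension of a definable family. Applying (E1) to that family, we see that a continuous function on $[0,1]^*$ definable in $\mathcal R^*$ attains its minimum, and that a nonempty, open and closed subset of $[0,1]^*$ definable in $\mathcal R^*$ is all of $[0,1]^*$.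

A point or scalar is \emph{infinitesimal} if its norm is less than $1/j$ for all integers $j\ge1$; this includes $0$. Two definable representatives of $f\in\mathcal D$ agree on some $B_\varepsilon$, so $f(x)\in R^*$ is well defined for infinitesimal $x$. In the same way, for a $\mathcal D$-semianalytic set $X$ the condition $x\in(X\cap B_\varepsilon)^*$ depends only on the germ of $X$, and we write it as $x\in X^*$. For infinitesimal points $p,q$ we write
\[
p\sim q\quad\text{if}\quad\operatorname{sgn}f(p)=\operatorname{sgn}f(q)\ \text{ for all }f\in\mathcal D .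
\]

\begin{lemma}[sign transfer]\label{lem:T}
Let $p\sim q$, $f\in\mathcal D^\nu$ and let $\Sigma\subset\mathbb R^\nu$ be semialgebraic. Then $f(p)\in\Sigma^*$ if and only if $f(q)\in\Sigma^*$. If $X$ is $\mathcal D$-semianalytic, then $p\in X^*$ if and only if $q\in X^*$.
\end{lemma}

\begin{proof}
Both conditions are Boolean combinations of sign conditions on elements of $\mathcal D$.
\end{proof}

For definable sets the converse of the last statement holds.

\begin{lemma}[criterion]\label{lem:criterion}
Let $X\subset\mathbb R^n$ be definable. Suppose that in every $\mathcal R^*$ we have $p\in X^*\Leftrightarrow q\in X^*$ whenever $p\sim q$. Then $X$ is $\mathcal D$-semianalytic.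
\end{lemma}

\begin{proof}
Suppose not. Let $f_1,\dots,f_\nu\in\mathcal D$ and let $\varepsilon>0$ be small. There are $p\in X\cap B_\varepsilon$ and $q\in B_\varepsilon\setminus X$ at which each $f_i$ has the same sign; otherwise $X\cap B_\varepsilon$ would be a union of sets on which the signs of all $f_i$ are prescribed, and these sets are $\mathcal D$-semianalytic. So the conditions $p\in X$, $q\notin X$, $|p|,|q|<1/j$ $(j\ge1)$ and $\operatorname{sgn}f(p)=\operatorname{sgn}f(q)$ $(f\in\mathcal D)$ on the pair $(p,q)$ are finitely satisfiable. By (E2) some $\mathcal R^*$ contains infinitesimal $p\sim q$ with $p\in X^*$ and $q\notin X^*$.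
\end{proof}

A component of $E\cap B_r$ satisfies the criterion as soon as equivalent points can be joined inside $E\cap B_r$. This is the core of the paper.

\begin{theorem}[joining]\label{thm:join}
Let $E$ be $\mathcal D$-semianalytic, described on $B_\varepsilon$, and let $r\in(0,\varepsilon)$ be real. Let $p\sim q$ be infinitesimal points of some $\mathcal R^*$ with $p\in E^*$. Then there is a path in $(E\cap B_r)^*$ from $p$ to $q$.
\end{theorem}

We now derive the main results from Theorem~\ref{thm:join} and from the statement on closures, Proposition~\ref{prop:closure}.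

\begin{proof}[Proof of Theorem~\ref{thm:local}]
(i) The closure is treated in Proposition~\ref{prop:closure}. The definable set $E\cap B_r$ has finitely many components by (O1). Let $\Gamma$ be one of them. It is definable, and open and closed in $E\cap B_r$, so $\Gamma^*$ is open and closed in $(E\cap B_r)^*$ by (E1). Let $p\sim q$ with $p\in\Gamma^*$, and let $\gamma$ be a path in $(E\cap B_r)^*$ from $p$ to $q$. The set $\gamma^{-1}(\Gamma^*)$ is definable in $\mathcal R^*$, contains $0$, and is open and closed in $[0,1]^*$, so it contains $1$ and $q\in\Gamma^*$. The relation $\sim$ is symmetric, so Lemma~\ref{lem:criterion} applies to $\Gamma$.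

(ii) The set $E$ is definable, so it has finitely many components. Suppose that a component $\Gamma$ is not of the required form. Then for any $f_1,\dots,f_\nu\in\mathcal D$ there are $p\in\Gamma$ and $q\in K\setminus\Gamma$ at which each $f_i$ has the same sign, since otherwise $\Gamma$ would be a union of subsets of $K$ on which these signs are prescribed. By (E2) there are $\mathcal R^*$ and $p\in\Gamma^*$, $q\in K^*\setminus\Gamma^*$ at which all $f\in\mathcal D$ have the same signs. Since $K$ is compact, there is $a\in K$ with $p-a$ infinitesimal. The functions $x_i-t$, $t\in\mathbb R$, lie in $\mathcal D$, so $p_i$ and $q_i$ lie on the same side of every real number, and $q-a$ is infinitesimal too. The germs at $a$ of the elements of $\mathcal D$ form an algebra $\mathcal D_a$ as in Definition~\ref{def:D}, and $p\sim q$ with respect to $\mathcal D_a$. The set $E$ is $\mathcal D_a$-semianalytic at $a$, because $K$ is given by polynomial inequalities. Theorem~\ref{thm:join}, translated to $a$, gives a path $\gamma$ in $E^*$ from $p$ to $q$. The set $\gamma^{-1}(\Gamma^*)$ is again nonempty, open and closed,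 so $q\in\Gamma^*$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} and Corollary~\ref{cor:derivatives}]
Let $a\in M$ and work in a chart at $a$. Let $E$ be described near $a$ by Q-functions $f_1,\dots,f_\nu$. Take $\mathcal R=\mathbb R_{\mathcal Q}$, and let $\mathcal D$ be the algebra of germs at $a$ of all Q-functions (for the theorem) or the algebra generated by the germs of the coordinates and of all $\partial^\alpha f_i$ (for the corollary). Both algebras contain the coordinates, are closed under differentiation and consist of germs of Q-functions, which have definable representatives by Proposition~\ref{prop:RQ}. The $f_i$ are definable on a common neighborhood of $a$, so $E$ is $\mathcal D$-semianalytic at $a$. By Theorem~\ref{thm:local}(i), for a small $r$ the set $E\cap B_r(a)$ has finitely many components $\Gamma_1,\dots,\Gamma_N$, each $\mathcal D$-semianalytic at $a$. Each $\Gamma_i$ is connected, so it lies in a single component of $E$. Hence at most $N$ components of $E$ meet $B_r(a)$, and a component $\Gamma$ of $E$ meets $B_r(a)$ in the union of the $\Gamma_i$ that it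 contains. On a smaller ball all $\Gamma_i$ are described by representatives that are Q-functions, respectively polynomials in the coordinates and in finitely many $\partial^\alpha f_i$, and therefore so is $\Gamma$.
\end{proof}

\section{The method in two cases}\label{sec:examples}

In this section $\phi(x)=e^x-1$ and $f=(y-\phi(x))^2$ on $\mathbb R^2$. Both are definable near $0$ in $\mathbb R_{\mathrm{an}}$, the structure $\mathbb R_{\mathcal Q}$ of the real-analytic family. If $Q\in\mathbb R[x,y]$ is nonzero, then the analytic function $Q(x,\phi(x))$ is not zero: in a relation $\sum_{j\le J}a_j(x)e^{jx}=0$ with polynomials $a_j$, divide by $e^{Jx}$ and let $x\to+\infty$ to get $a_J=0$.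

\subsection{Derivatives are needed}

\begin{proof}[Proof of Proposition~\ref{prop:sharp}]
Let $\mathcal R=\mathbb R_{\mathrm{an}}$ and let $\mathcal D_0=\mathbb R[x,y,f]$, an algebra of germs at $0$ with all the properties of Definition~\ref{def:D} except closure under differentiation. The set $E=\{f>0\}$ is $\mathcal D_0$-semianalytic. For $r>0$ the set $\Gamma=B_r\cap\{y>\phi(x)\}$ is convex, since $\phi$ is convex, and it is open and closed in $E\cap B_r$; so it is a component of $E\cap B_r$. Suppose that near $0$ it is described by the signs of finitely many functions $Q_i(x,y,f)$ with $Q_i\in\mathbb R[x,y,w]$; we may ignore those $Q_i$ that are zero. Write $Q_i=w^{k_i}\tilde Q_i$ with $\tilde Q_i(x,y,0)\not\equiv0$. The analytic functions $\tilde Q_i(x,\phi(x),0)$ are nonzero, so there are arbitrarily small $x_0$ at which none of them vanishes. At the two points $(x_0,\phi(x_0)\pm\epsilon)$ we have $f=\epsilon^2$. For small $\epsilon>0$, each $Q_i(x,y,f)=\epsilon^{2k_i}\tilde Q_i(x,y,\epsilon^2)$ has at both points the sign of $\tilde Q_i(x_0,\phi(x_0),0)$. One point lies in $\Gamma$ and the other does not,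 a contradiction. So part (i) fails for $\mathcal D_0$. Part (ii) fails for $K=\overline{B_r}$ and the component $K\cap\{y>\phi(x)\}$, since a description of it on $K$ would describe $\Gamma$ near $0$.
\end{proof}

\subsection{Truncation at the origin}\label{subsec:origin}
Let $\mathcal D$ be arbitrary, $g\in\mathcal D$, $E=\{g>0\}$, and let $p\sim q$ satisfy
\[
p\neq0\quad\text{and}\quad g(p)\ge|p|^N\ \text{ for some integer }N\geq1 .
\]
We prove Theorem~\ref{thm:join} in this case. Let $G$ be the Taylor polynomial of $g$ at $0$ of order $N+1$, so that $|g(u)-G(u)|\le C|u|^{N+2}$ near $0$. Choose a small real $r_1\le r$ with $Cr_1<1$ and put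
\[
A=\{u\in B_{r_1}:\ u\ne0,\ G(u)\ge|u|^{N+1}\}.
\]
This set is semialgebraic, and $A\subset E\cap B_r$ because $g(u)\ge|u|^{N+1}-C|u|^{N+2}>0$ on $A$. Moreover $p\in A^*$, since $G(p)\ge|p|^N-C|p|^{N+2}\ge|p|^{N+1}$. Take a cell decomposition compatible with $A$ and the cell $\Omega\subset A$ with $p\in\Omega^*$. The coordinates lie in $\mathcal D$, so $q\in\Omega^*$ by Lemma~\ref{lem:T}, and $[p,q]_\theta$ is a path in $\Omega^*\subset(E\cap B_r)^*$. The point is that $g(p)$ is large enough to dominate a Taylor remainder, so that near $p$ the set $E$ can be replaced by a semialgebraic one.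

\subsection{Truncation at a moving point}\label{subsec:moving}
Return to $E=\{f>0\}$, now with $\mathcal D=\mathbb R[x,y,e^x]$, the algebra generated by $x$, $y$ and the derivatives of $f$. Let $t>0$ be infinitesimal and $0<\delta<t^N$ for all $N$; such $t,\delta$ exist in some $\mathcal R^*$ by (E2). Put
\[
p=(t,\phi(t)+\delta)\in E^*,\qquad b=(t,\phi(t))\notin E^* .
\]
For a nonzero polynomial $Q$ we have $|Q(b)|\ge t^N$ for some $N$, while $|Q(p)-Q(b)|\le C\delta$. So $Q$ has the same sign at $p$ and at $b$, and every semialgebraic set $A$ with $p\in A^*$ has $b\in A^*$. No semialgebraic subset of $E$ captures $p$, and truncation at the origin fails.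

Truncation at $b$ succeeds, because $f(p)=|p-b|^2$. At a point $z=(x,\phi(x))$ of the curve $Z=\{y=\phi(x)\}$ with $|x|\le\frac12$,
\[
f(z+u)=\bigl(u_2-e^x(e^{u_1}-1)\bigr)^2=(u_2-cu_1)^2+O(|u|^3),\qquad c=e^x\in(\tfrac12,2),
\]
uniformly in $z$. The coefficient $c$ now varies with the base point, so we treat it as a variable and consider the semialgebraic set
\[
\mathcal A=\{(c,\rho,u):\ \tfrac12<c<2,\ 0<\rho<r_1,\ |u|=\rho,\ (u_2-cu_1)^2\ge\tfrac14\rho^2\}.
\]
For small real $r_1$, if $(e^x,|u|,u)\in\mathcal A$ then $f(z+u)\geq\frac14|u|^2-C|u|^3>0$. The fiber of $\mathcal A$ over $(c,\rho)$ consists of two arcs of the circle $|u|=\rho$, distinguished by the sign of $u_2-cu_1$; the upper arc contains $(0,\rho)$. If $q\sim p$, then $q=(t',\phi(t')+\delta')$ with $\delta'>0$, because $y-\phi(x)\in\mathcal D$. With $b'=(t',\phi(t'))$, both $p-b=(0,\delta)$ and $q-b'=(0,\delta')$ lie on upper arcs. Move the base point $z$ along $Z^*$ from $b'$ to $b$, move the radius $\rho$ from $\delta'$ to $\delta$, and keep $u=(0,\rho)$ on the upper arc: then $z+u$ is a path in $E^*$ from $q$ to $p$.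

The general proof has this shape (Figure~\ref{fig:path}), and five features of the example have to be earned.
\begin{enumerate}
\item $E$ was open. In general $E$ has equations, which hold only approximately at $z+u$, and $z+u$ must be moved onto $E$ (Sections~\ref{sec:pieces} and~\ref{sec:truncation}).
\item The set $Z$ of base points was given. In general it is chosen according to the scale of $p$ (Section~\ref{sec:stratum}).
\item The base points were joined along an explicit curve. In general we prove $b\sim b'$ and use induction on the dimension (Section~\ref{sec:stratum}).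
\item The arc containing $q-b'$ was read off from one sign. In general this information concerns the Taylor expansion at $b'$, whereas $p\sim q$ only gives information at $q$ (Section~\ref{sec:path}).
\item All radii below the real number $r_1$ were allowed. In general the allowed radii depend on the base point, and we shrink the radius before moving it (Section~\ref{sec:path}).
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\draw[thick] plot[domain=0:6,smooth] (\x,{0.04*\x*\x}) node[right] {$Z$};
\draw[dashed] (1.5,0.09)--(1.2,1.09);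
\draw[dashed] (4.8,0.92)--(4.5,2.22);
\draw[very thick,gray] (1.2,1.09)--(1.44,0.29) -- plot[domain=1.5:4.8,smooth] ({\x-0.06},{0.04*\x*\x+0.2}) -- (4.5,2.22);
\fill (0,0) circle (1.2pt) node[below] {$0$};
\fill (1.5,0.09) circle (1.2pt) node[below] {$b'$};
\fill (4.8,0.92) circle (1.2pt) node[below right] {$b$};
\fill (1.2,1.09) circle (1.2pt) node[above] {$q$};
\fill (4.5,2.22) circle (1.2pt) node[above] {$p$};
\end{tikzpicture}
\caption{The path from $q$ to $p$ inside $E$ (gray). The set $Z$ has lower dimension and carries the base points of the Taylor expansions. The path descends from $q$ toward the base point $b'$, follows a path in $Z$ from $b'$ to $b$ at a very small distance, and climbs from near $b$ to $p$.}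
\label{fig:path}
\end{figure}

\section{Smooth pieces}\label{sec:pieces}

To correct approximate solutions we need equations of maximal rank. This section cuts every $\mathcal D$-semianalytic set into finitely many submanifolds with such equations.

Let $0\le k\le n$, $h=(h_1,\dots,h_{n-k})\in\mathcal D^{n-k}$, and let $\Delta\in\mathcal D$ be $\pm$ a maximal minor of the Jacobian matrix of $h$. The set
\[
W=W(h,\Delta)=\{h=0,\ \Delta>0\}
\]
is called a \emph{regular $k$-set}; for $k=n$ there is no $h$ and $\Delta=1$. When we study one such set we permute the coordinates so that the minor is taken with respect to $x''=(x_{k+1},\dots,x_n)$, and we put $x'=(x_1,\dots,x_k)$. By the implicit function theorem, $W$ is a locally closed $k$-dimensional submanifold with local coordinates $x'$; it has dimension $k$ at $0$ if it meets every ball $B_\varepsilon$. On $\overline W$ we have $h=0$ and $\Delta\ge0$, so $\overline W\setminus W=\overline W\cap\{\Delta=0\}$. This set is closed and has dimension $<k$ by (O1).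

The vector fields $\partial/\partial x_j$ of the local coordinates on $W$ have the denominator $\Delta$. Clearing it, we put for $1\le j\le k$ and $f\in\mathcal D$
\[
\xi_jf=\pm\det\frac{\partial(f,h)}{\partial(x_j,x'')}\in\mathcal D,
\]
with the sign chosen so that the coefficient of $\partial_jf$ is $\Delta$. Here closure under differentiation is used. Each $\xi_j$ is a derivation; $\xi_jh_i=0$ because the determinant has a repeated row, and $\xi_jx_i=\delta_{ij}\Delta$ for $i\le k$. So $\xi_j$ is tangent to $W$, and on $W$ it equals $\Delta\,\partial/\partial x_j$ in the coordinates $x'$. For a word $\alpha=j_1\cdots j_d$ we write $\xi^\alpha=\xi_{j_1}\cdots\xi_{j_d}$ and $|\alpha|=d$; the empty word gives the identity.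

The manifold $W$ may have several components, and a function may vanish on some of them only. The next lemma detects those components by one element of $\mathcal D$.

\begin{lemma}\label{lem:phi}
Let $W$ be a regular $k$-set and $f\in\mathcal D$. There is $N$ such that $\varphi_f=\sum_{|\alpha|\le N}(\xi^\alpha f)^2\in\mathcal D$ satisfies, near $0$,
\[
W\cap\{\varphi_f=0\}=\{w\in W:\ f\equiv0\text{ on a neighborhood of }w\text{ in }W\}.
\]
This set is open and closed in $W$, and $\varphi_f\ge f^2$.
\end{lemma}

\begin{proof}
Let $N$ be given by (O3) for $\psi(w,t)=\sup\{|f(x)|:x\in W\cap B_{2\varepsilon},\ |x-w|<t\}$, $w\in W\cap B_\varepsilon$. Since $\partial/\partial x_j=\Delta^{-1}\xi_j$ on $W$, induction on the order shows that every $x'$-derivative of $f|_W$ of order $\le N$ is a combination of the $\xi^\alpha f$, $|\alpha|\le N$, with smooth coefficients on $W$. If $\varphi_f(w)=0$, all these derivatives vanish at $w$, so $\psi(w,t)\le C_wt^{N+1}<t^N$ for small $t$, and (O3) forces $\psi(w,t)=0$ for small $t$. Conversely, if $f$ vanishes near $w$ in $W$, so do all $\xi^\alpha f$, because the $\xi_j$ are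 tangent to $W$. The right-hand side is open in $W$, the left-hand side is closed in $W$, and the empty word gives $\varphi_f\ge f^2$.
\end{proof}

The lemma fails for $W=\mathbb R$ and $f=e^{-1/x^2}$, all of whose derivatives vanish at $0$; polynomial boundedness excludes this function.

A \emph{smooth piece} of dimension $k$ is a set
\[
P=W\cap\{\varphi=0\}\cap\{g_1>0,\dots,g_s>0\},
\]
where $W=W(h,\Delta)$ is a regular $k$-set, $\varphi,g_j\in\mathcal D$, and $W\cap\{\varphi=0\}$ is open in $W$ near $0$. We put $g_0=\Delta$. Then $P$ is open in $W$. On $\overline P$ we have $h=0$, $\varphi=0$ and $g_j\ge0$, so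
\begin{equation}\label{eq:frontier}
\overline P\setminus P=\overline P\cap\{g_0g_1\cdots g_s=0\}.
\end{equation}

For an infinitesimal point $p$ let $\operatorname{sdim}p$ be the least dimension of a $\mathcal D$-semianalytic set $X$ with $p\in X^*$. In Subsection~\ref{subsec:moving}, for example, $\operatorname{sdim}b=1$: the point $b$ lies on $Z^*$, and $b\neq0$. If $p\sim q$, then $\operatorname{sdim}p=\operatorname{sdim}q$ by Lemma~\ref{lem:T}. Theorem~\ref{thm:join} will be proved by induction on this number.

\begin{lemma}\label{lem:pieces}
Let $p$ be infinitesimal and $k=\operatorname{sdim}p$. There is a regular $k$-set $W$ with $p\in W^*$. For every $\mathcal D$-semianalytic $E$ with $p\in E^*$ there is a smooth piece $P$ of dimension $k$ with $p\in P^*$ and $P\subset E$ near $0$. Every $\mathcal D$-semianalytic set is near $0$ a finite union of smooth pieces.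
\end{lemma}

\begin{proof}
Let $\mu\geq0$ be maximal such that there are $h_1,\dots,h_\mu\in\mathcal D$ vanishing at $p$ with some $\mu\times\mu$ Jacobian minor nonzero at $p$. Choosing the sign of the minor we get a regular $(n-\mu)$-set $W=W(h,\Delta)$ with $p\in W^*$. If $f\in\mathcal D$ and $f(p)=0$, then $\xi_jf(p)$ is up to sign a $(\mu+1)\times(\mu+1)$ minor for $(f,h)$, so it vanishes by maximality. Since $\xi_jf\in\mathcal D$, we can iterate: all $\xi^\alpha f(p)$ vanish, and $\varphi_f(p)=0$.

Let $p\in E^*$, say $p\in\{f=0,\ g_1>0,\dots,g_s>0\}^*$ with this basic set contained in $E$. Then $P=W\cap\{\varphi_f=0\}\cap\{g_1>0,\dots,g_s>0\}$ is a smooth piece with $p\in P^*$, and $P\subset E$ because $\varphi_f\ge f^2$. By (E1), $P$ meets every ball $B_\varepsilon$; being open in $W$, it has dimension $n-\mu$. So every such $E$ has dimension $\ge n-\mu$, while $W$ itself has dimension $n-\mu$. Hence $k=n-\mu$.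

If $E$ were not a finite union of smooth pieces near $0$, the conditions $x\in E$, $|x|<1/j$ $(j\ge1)$ and $x\notin P$ ($P$ a smooth piece contained in $E$ near $0$) would be finitely satisfiable. By (E2) there would be an infinitesimal point of $E^*$ in no such $P^*$, contrary to what we just proved.
\end{proof}

\section{Truncation, lifting and closure}\label{sec:truncation}

The minor $\Delta$ may vanish at $0$, so we need the inverse function theorem with explicit dependence on $\Delta(y)$: an error $|h(y)|$ that is small compared with $\Delta(y)^2$ can be corrected.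

\begin{lemma}\label{lem:ift}
Let $W(h,\Delta)$ be a regular $k$-set and $F(x)=(x',h(x))$. There are real constants $\mu_0,\mu_1,C>0$ such that the following holds for all $y\in B_\varepsilon$ with $\kappa=\Delta(y)>0$. On $B(y,\mu_0\kappa)$ we have $\Delta>0$, and $F$ is injective with invertible differential. If $|h(y)|\le\mu_1\kappa^2$, there is a unique $x\in B(y,\mu_0\kappa)$ with $x'=y'$ and $h(x)=0$, and $|x-y|\le C\kappa^{-1}|h(y)|$.
\end{lemma}

\begin{proof}
We have $\det DF=\pm\Delta$. Let $A=DF(y)$; by the cofactor formula $|A^{-1}|\le C_1/\kappa$. Let $C_2$ be a Lipschitz constant of $DF$ on $B_{2\varepsilon}$. As $\Delta$ is bounded, for small $\mu_0$ we have $B(y,\mu_0\kappa)\subset B_{2\varepsilon}$ and $|A^{-1}DF(x)-I|\le C_1C_2\mu_0\le\frac12$ on this ball. So $DF$ is invertible there, and $\Delta$, which does not vanish on the ball and is positive at $y$, is positive. The map $\tilde F=A^{-1}F$ satisfies $|\tilde F(x)-\tilde F(\tilde x)-(x-\tilde x)|\le\frac12|x-\tilde x|$, hence $|x-\tilde x|\le2|\tilde F(x)-\tilde F(\tilde x)|$, and $F$ is injective. Let $w=A^{-1}(y',0)$ and $\varrho=2|w-\tilde F(y)|\le2C_1\kappa^{-1}|h(y)|$.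 If $|h(y)|\le\mu_1\kappa^2$ with $2C_1\mu_1<\mu_0$, then $\varrho<\mu_0\kappa$, and $x\mapsto x-\tilde F(x)+w$ is a contraction of the closed ball of radius $\varrho$ around $y$ into itself. Its fixed point $x$ satisfies $F(x)=(y',0)$ and $|x-y|\le\varrho$.
\end{proof}

Fix a smooth piece $P$ with data $h,\varphi,g_0=\Delta,g_1,\dots,g_s$ and integers $N_0,m\ge1$. The \emph{jet map}
\[
J(z)=\bigl(\partial^\alpha h_i(z),\ \partial^\alpha\varphi(z),\ \partial^\alpha g_j(z)\bigr)_{|\alpha|\le m,\ 1\le i\le n-k,\ 0\le j\le s}\in\mathbb R^L
\]
has components in $\mathcal D$; this is the second use of closure under differentiation. Let $H=(H_1,\dots,H_{n-k})$, $\Phi$, $G_j$ be the polynomials in $(c,u)\in\mathbb R^L\times\mathbb R^n$, linear in $c$, such that $H(J(z),u)$, $\Phi(J(z),u)$, $G_j(J(z),u)$ are the Taylor polynomials of order $m$ at $z$ of $h,\varphi,g_j$. For $z,u\in B_\varepsilon$,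
\begin{equation}\label{eq:taylor}
|h(z+u)-H(J(z),u)|,\ \ |\varphi(z+u)-\Phi(J(z),u)|,\ \ |g_j(z+u)-G_j(J(z),u)|\ \le\ C|u|^{m+1}.
\end{equation}
The semialgebraic model of $P$ asks that the equations hold up to $|u|^m$ and the inequalities hold with margin $|u|^{N_0}$:
\[
\mathcal A=\{(c,\rho,u):\ \rho>0,\ |u|=\rho,\ |H(c,u)|\le\rho^m,\ |\Phi(c,u)|\le\rho^m,\ G_j(c,u)\ge\rho^{N_0}\ (0\le j\le s)\}.
\]
Let $\mathcal A'\supset\mathcal A$ be defined with the bounds $2\rho^m$, $2\rho^m$, $\frac12\rho^{N_0}$ instead; the slack will absorb errors of order $\rho^{m+1}$. For real $r_1>0$ let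
\[
\mathcal Y=\{(z,u)\in B_{r_1}\times B_{r_1}:\ (J(z),|u|,u)\in\mathcal A'\}.
\]

\begin{lemma}[lifting]\label{lem:lift}
There is $m_0=m_0(P,N_0)\ge2N_0+1$ such that for all $m\ge m_0$ and all sufficiently small $r_1$ there is a continuous definable map $\pi:\mathcal Y\to P$ with $|\pi(z,u)-(z+u)|\le|u|$, and $\pi(z,u)=z+u$ if $z+u\in P$. In particular $\pi(\mathcal Y)\subset B_{3r_1}$.
\end{lemma}

\begin{proof}
Let $m\geq 2N_0+1$, $(z,u)\in\mathcal Y$, $y=z+u$, $\rho=|u|<r_1$. All inequalities below hold once $r_1$ is small, depending on $m$. By \eqref{eq:taylor}, $|h(y)|,|\varphi(y)|\le3\rho^m$ and $g_j(y)\ge\frac14\rho^{N_0}$. So $\kappa=\Delta(y)\ge\frac14\rho^{N_0}$, and $|h(y)|\le3\rho^{2N_0+1}\le\mu_1\kappa^2$. Let $\pi(z,u)=x$ be the point given by Lemma~\ref{lem:ift}; it is characterized uniquely, so $\pi$ is definable. We have $|x-y|\le C\rho^{m-N_0}\le C\rho^{N_0+1}\le\rho$. By Lipschitz bounds $g_j(x)\ge\frac14\rho^{N_0}-C\rho^{N_0+1}\ge\frac18\rho^{N_0}>0$ and $|\varphi(x)|\le C\rho^{m-N_0}$. In particular $x\in W$.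

It remains to pass from ``$\varphi(x)$ is small'' to ``$\varphi(x)=0$''. Consider the compact set $K=\overline{W\cap\{\varphi\ne0\}}\cap\overline{B_\varepsilon}$. If a point of $K$ has $\varphi=0$ and $\Delta>0$, it lies in $W\cap\{\varphi=0\}$, which is open in $W$, and yet it is a limit of points of $W\cap\{\varphi\neq0\}$. So $\varphi=0$ implies $\Delta=0$ on $K$, and (O2) gives $\Delta^{N'}\le C|\varphi|$ on $K$, with $N'$ depending only on $P$. If $\varphi(x)\ne0$, then $x\in K$ and $(\frac18\rho^{N_0})^{N'}\le C\rho^{m-N_0}$, which is impossible for $m\ge N_0(N'+1)+1$. So with $m_0=N_0(N'+1)+1\ge2N_0+1$ we get $x\in P$. If $y\in P$, then $h(y)=0$ and $x=y$ by uniqueness.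

For continuity at $(z_0,u_0)\in\mathcal Y$ let $y_0=z_0+u_0$ and $x_0=\pi(z_0,u_0)$, so that $F(x_0)=(y_0',0)$. Since $DF(x_0)$ is invertible, the local inverse of $F$ at $x_0$ gives a continuous function $\tilde x(y)$ near $y_0$ with $F(\tilde x(y))=(y',0)$ and $\tilde x(y_0)=x_0$. The inequality $|\tilde x(y)-y|<\mu_0\Delta(y)$ holds at $y_0$, hence near $y_0$. By uniqueness in Lemma~\ref{lem:ift}, $\pi(z,u)=\tilde x(z+u)$ for $(z,u)\in\mathcal Y$ near $(z_0,u_0)$.
\end{proof}

The first application is the closure: a point $y$ is a limit of points of $P$ when the semialgebraic model based at $y$ is nonempty at all small radii, and this is a semialgebraic condition on the jet at $y$.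

\begin{proposition}\label{prop:closure}
If $E$ is $\mathcal D$-semianalytic, so is $\overline E$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:pieces} we may take $E=P$ a smooth piece. Let $\eta=\min(1,g_0,\dots,g_s)$, which is positive on $P$. For $y\in(\overline P\setminus P)\cap B_\varepsilon$ and $t\in(0,1)$ let $\psi(y,t)=\sup\{\eta(x):x\in P\cap B_{2\varepsilon},\ |x-y|=t\}$, and $\psi(y,t)=0$ if there is no such $x$. By curve selection there is a curve in $P$ tending to $y$, and along it $|x-y|$ takes all small positive values. So $\psi(y,t)>0$ for small $t$, and (O3) gives $N$, independent of $y$, with $\psi(y,t)\ge t^N$ for small $t$. Put $N_0=N+1$, take $m$ and $r_1\le\varepsilon$ as in Lemma~\ref{lem:lift}, and let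
\[
\Sigma=\{c\in\mathbb R^L:\ \exists t_1>0\ \forall t\in(0,t_1)\ \exists u\ \ (c,t,u)\in\mathcal A\},
\]
a semialgebraic set by Tarski's theorem. Let $y\in(\overline P\setminus P)\cap B_{r_1}$. For small $t$ there is $x\in P$ with $|x-y|=t$ and $g_j(x)\ge\frac12t^N\ge2t^{N_0}$ for all $j$. Since $h(x)=0$ and $\varphi(x)=0$, \eqref{eq:taylor} gives $|H|,|\Phi|\le Ct^{m+1}\le t^m$ and $G_j\ge2t^{N_0}-Ct^{m+1}\ge t^{N_0}$ at $(J(y),x-y)$. Thus $J(y)\in\Sigma$. Conversely, if $y\in B_{r_1}$ and $J(y)\in\Sigma$, there are arbitrarily small $u$ with $(y,u)\in\mathcal Y$, and $\pi(y,u)\in P$ has distance at most $2|u|$ from $y$; so $y\in\overline P$. Hence $\overline P=P\cup\{y:J(y)\in\Sigma\}$ in $B_{r_1}$.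
\end{proof}

\section{Scales}\label{sec:scales}

Truncation at $b$ captures $p$ when the inequalities hold at $p$ with margin some power of $|p-b|$. So infinitesimals have to be compared up to powers. For infinitesimal $\beta>0$ and $\alpha\ge0$ in $R^*$ we write
\[
\alpha\gg\beta\ \text{ if }\alpha^N>\beta\text{ for all integers }N\ge1,\qquad\alpha\lesssim\beta\ \text{ otherwise},
\]
so that $\alpha\lesssim\beta$ means $\alpha^N\le\beta$ for some $N\ge1$. For example $\beta^{1/100}\lesssim\beta$, every positive real number is $\gg\beta$, and $t\gg\delta$ in Subsection~\ref{subsec:moving}. If $\alpha\gg\beta$, then $\alpha>\beta$. Both relations are monotone in $\alpha$: if $\alpha\le\alpha'\lesssim\beta$ then $\alpha\lesssim\beta$, and if $\alpha\ge\alpha'\gg\beta$ then $\alpha\gg\beta$.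

\begin{lemma}\label{lem:rules}
Let $C>0$ be real and $N\ge1$ an integer.
\begin{itemize}
\item[(R1)] If $\alpha,\alpha'\lesssim\beta$, then $\alpha$ is infinitesimal and $\alpha+\alpha'$, $C\alpha$, $\alpha^{1/N}\lesssim\beta$.
\item[(R2)] If $\alpha\gg\beta$, then $\alpha/C\gg\beta$ and $\alpha^N\gg\beta$.
\item[(R3)] If $\kappa\gg\beta$ and $\sigma\lesssim\beta$, then $\sigma<\kappa^N/C$; in particular $\kappa-\sigma\ge\kappa/2\gg\beta$.
\item[(R4)] If $\beta^N\le\beta'\le\beta^{1/N}$, then $\alpha\gg\beta$ if and only if $\alpha\gg\beta'$.
\end{itemize}
\end{lemma}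

\begin{proof}
(R1) Let $\alpha^i\le\beta$. If $\alpha\ge1/j$, then $\beta\ge j^{-i}$; so $\alpha$ is infinitesimal. Then $(C\alpha)^{2i}=(C^2\alpha)^i\alpha^i\le\beta$ and $(\alpha^{1/N})^{Ni}\le\beta$, and $\alpha+\alpha'\le2\max(\alpha,\alpha')$. (R2) If $\alpha/C\lesssim\beta$ or $\alpha^N\lesssim\beta$, then $\alpha\lesssim\beta$ by (R1). (R3) Otherwise $\kappa^N\le C\sigma\lesssim\beta$, against (R2). (R4) If $\alpha^i\le\beta$, then $\alpha^{iN}\le\beta^N\le\beta'$; if $\alpha^i\le\beta'$, then $\alpha^{iN}\le\beta'^N\le\beta$.
\end{proof}

The scales that matter are distances to closed sets. For $l\ge0$ let $\mathcal Z_l$ be the family of $\mathcal D$-semianalytic sets $Z$ that are closed near $0$, contain $0$ and have dimension $\le l$; put $\mathcal Z_{-1}=\emptyset$. For $Z\in\mathcal Z_n$ let $d_Z(x)=\operatorname{dist}(x,Z\cap\overline{B_\varepsilon})$. For infinitesimal $x$ there is a nearest point of $Z^*$ by (E1); it is infinitesimal because $d_Z(x)\le|x|$, so $d_Z(x)$ depends only on the germ of $Z$. Sign transfer does not apply to $d_Z$, but it applies to a substitute that defines the same scale.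

\begin{lemma}\label{lem:zeta}
Let $Z\in\mathcal Z_n$. There are a function $\zeta_Z=\chi(f_1,\dots,f_\nu)\ge0$, with $\chi$ continuous semialgebraic and $f_i\in\mathcal D$, whose zero set near $0$ is $Z$, and an integer $N_Z\ge1$ such that
\[
d_Z(x)^{N_Z}\le\zeta_Z(x)\le d_Z(x)^{1/N_Z}\qquad\text{for all infinitesimal }x .
\]
\end{lemma}

\begin{proof}
In $\overline{B_\varepsilon}$ the complement of $Z$ is a finite union of sets $U_i=\{f_i=0,\ g_{ij}>0\ \forall j\}$. Let $\Pi_i=\prod_jg_{ij}$. On the compact set $K_i=Z\cap\overline{B_\varepsilon}\cap\{g_{ij}\ge0\ \forall j\}$, $f_i=0$ implies $\Pi_i=0$, since $U_i\cap Z=\emptyset$. By (O2), $\Pi_i^{2N}\le Cf_i^2$ on $K_i$. Let $\zeta_i$ be the minimum of the functions $g_{ij}$ and $\Pi_i^{2N}-Cf_i^2$. Then $\zeta_i>0$ on $U_i$, and $\zeta_i\le0$ on $Z$: at a point of $Z$ where all $g_{ij}$ are positive, the last function is $\le0$. So $\zeta_Z=\max(0,\max_i\zeta_i)$ has zero set $Z\cap\overline{B_\varepsilon}$. By (O2) in both directions, $d_Z^N\le C\zeta_Z$ and $\zeta_Z^N\le Cd_Z$ on $\overline{B_\varepsilon}$ for some new $N$ and $C$. If $x$ is infinitesimal,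 so are $d_Z(x)$ and $\zeta_Z(x)$, the latter because $\zeta_Z$ is continuous and $\zeta_Z(0)=0$. Hence $d_Z(x)^{N+1}\le Cd_Z(x)\zeta_Z(x)\le\zeta_Z(x)$ and $\zeta_Z(x)^{N+1}\le C\zeta_Z(x)d_Z(x)\le d_Z(x)$. Take $N_Z=N+1$.
\end{proof}

By (R4), for infinitesimal $x\notin Z^*$ the relations $\alpha\gg d_Z(x)$ and $\alpha\gg\zeta_Z(x)$ are equivalent, and so are $\alpha\lesssim d_Z(x)$ and $\alpha\lesssim\zeta_Z(x)$.

\section{The stratum of base points}\label{sec:stratum}

We begin the proof of Theorem~\ref{thm:join}. Fix $\mathcal R^*$ and argue by induction on $k=\operatorname{sdim}p=\operatorname{sdim}q$, for all $E$ and $r$ at once. If $k=0$, then $p\in X^*$ with $X$ finite near $0$, that is, $X\cap B_{\varepsilon'}\subset\{0\}$ for some real $\varepsilon'>0$. So $p=0$; then $q=0$ because the coordinates lie in $\mathcal D$, and the constant path will do.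

Let $k\ge1$. By Lemma~\ref{lem:pieces} there is a smooth piece $P$ of dimension $k$, with data $h,\varphi,g_0,\dots,g_s$, such that $p\in P^*$ and $P\cap B_{\varepsilon_P}\subset E$ for some real $\varepsilon_P>0$. By Lemma~\ref{lem:T}, $q\in P^*$. Put $\eta=\min(1,g_0,\dots,g_s)$, so $\eta(p)>0$. These objects are fixed until the end of the paper.

We look for a base point $b$ with $|p-b|^N\le\eta(p)$ and $\operatorname{sdim}b<k$. By {\L}ojasiewicz's inequality the nearest point of the frontier of $P$ has these properties. But we also need to find a partner $b'\sim b$ near $q$, and for this the signs of all $f\in\mathcal D$ at $b$ must be determined by data at $p$. That fails if $b$ is close, at the scale $|p-b|$, to a set of still lower dimension across which some $f$ changes sign. In that case the lower-dimensional set is as good a source of base points, so we take the dimension minimal.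

\begin{lemma}[choice of the stratum]\label{lem:stratum}
There are $l\in\{0,\dots,k-1\}$, a regular $l$-set $S=W(e,\Theta)$ with $Z=\overline S\in\mathcal Z_l$, and an integer $N_1\ge1$ such that $\delta=d_Z(p)$ and $\delta'=d_Z(q)$ are positive and
\begin{align}
&\delta^{N_1}\le\eta(p),\label{eq:margin}\\
&d_T(p)\gg\delta\quad\text{and}\quad d_T(q)\gg\delta'\qquad\text{for all }T\in\mathcal Z_{l-1}.\label{eq:far}
\end{align}
If $l=0$, then $S=Z=\{0\}$ near $0$.
\end{lemma}

\begin{proof}
If $Z\in\mathcal Z_{k-1}$, then $p,q\notin Z^*$ by the definition of $\operatorname{sdim}$, so $d_Z(p)$ and $d_Z(q)$ are positive infinitesimals. The set $Z_0=(\overline P\setminus P)\cup\{0\}$ is closed by \eqref{eq:frontier}, $\mathcal D$-semianalytic by Proposition~\ref{prop:closure}, and of dimension $\le k-1$ by (O1). On $\overline P\cap\overline{B_\varepsilon}$ we have $\eta\geq0$, and $\eta=0$ implies $d_{Z_0}=0$. So $d_{Z_0}^N\le C\eta$ there by (O2), and $d_{Z_0}(p)^{N+1}\le\eta(p)$. Let $l\in\{0,\dots,k-1\}$ be minimal such that $d_{Z_1}(p)^{N_1}\le\eta(p)$ for some $Z_1\in\mathcal Z_l$ and $N_1\ge1$.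

Let $Z\in\mathcal Z_l$ be any set with $d_Z(p)^{N_1}\le\eta(p)$, and let $T\in\mathcal Z_{l-1}$. By minimality $d_T(p)^{NN_1}>\eta(p)\ge d_Z(p)^{N_1}$ for all $N$, so $d_T(p)\gg d_Z(p)$.

It remains to replace $Z_1$ by the closure of a regular set. Let $b_0\in Z_1^*$ be nearest to $p$; then $\operatorname{sdim}b_0\le l$. Suppose $\operatorname{sdim}b_0<l$. Then $l\geq1$ and $b_0\in X^*$ with $\dim X<l$, so $T=\overline X\cup\{0\}\in\mathcal Z_{l-1}$ and $d_T(p)\le|p-b_0|=d_{Z_1}(p)$, contrary to $d_T(p)\gg d_{Z_1}(p)$. So $\operatorname{sdim}b_0=l$, and Lemma~\ref{lem:pieces} gives a regular $l$-set $S=W(e,\Theta)$ with $b_0\in S^*$. As $b_0$ is infinitesimal, $S$ meets every ball $B_\varepsilon$; hence $0\in\overline S$, and $Z=\overline S\in\mathcal Z_l$ by Proposition~\ref{prop:closure} and (O1). From $d_Z(p)\le|p-b_0|=d_{Z_1}(p)$ we get \eqref{eq:margin}, and the preceding paragraph gives the first half of \eqref{eq:far}. If $l=0$, then $S$ is finite near $0$ and $0\in\overline S$, so $S=Z=\{0\}$ near $0$.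

For the second half of \eqref{eq:far} let $T\in\mathcal Z_{l-1}$. By Lemma~\ref{lem:zeta} and (R2), $\zeta_T(p)\ge d_T(p)^{N_T}\gg\delta$, so $\zeta_T(p)\gg\zeta_Z(p)$; that is, $\zeta_T(p)^N>\zeta_Z(p)$ for each $N$. Each of these inequalities is a semialgebraic condition on values of elements of $\mathcal D$, so it holds at $q$ by Lemma~\ref{lem:T}. Thus $\zeta_T(q)\gg\zeta_Z(q)$, hence $\zeta_T(q)\gg\delta'$, and $d_T(q)\ge\zeta_T(q)^{N_T}\gg\delta'$.
\end{proof}

Property \eqref{eq:far} has the following consequence: at a point of $Z^*$ near $p$, every quantity that $\mathcal D$ can see is either zero or huge at the scale $\delta$.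

\begin{lemma}[dichotomy]\label{lem:dichotomy}
Let $(y,\delta_y)$ be $(p,\delta)$ or $(q,\delta')$, and let $b\in Z^*$ with $|y-b|\lesssim\delta_y$.
\begin{itemize}
\item[(i)] $b\in S^*$ and $\Theta(b)\gg\delta_y$.
\item[(ii)] Let $f\in\mathcal D$. If $f(b)\ne0$, then $|f(b)|\gg\delta_y$ and $\operatorname{sgn}f(b)=\operatorname{sgn}f(y)$. Moreover $f(b)=0$ if and only if $|f(y)|\lesssim\delta_y$.
\item[(iii)] Let $f\in\mathcal D^\nu$ and let $\chi$ be a semialgebraic function on a semialgebraic set $\Sigma\subset\mathbb R^\nu$ with $f(b)\in\Sigma^*$. Then $\chi(f(b))=0$ or $|\chi(f(b))|\gg\delta_y$.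
\end{itemize}
\end{lemma}

\begin{proof}
The point $b$ is infinitesimal by (R1). We first prove (i) and the claim
\begin{equation}\label{eq:big}
f(b)\neq0\ \Longrightarrow\ |f(b)|\gg\delta_y\qquad(f\in\mathcal D).
\end{equation}
If $l=0$, then $b=0\in S$, and $\Theta(0)>0$ and $f(0)$ are real numbers, so both hold. Let $l\ge1$. For $T\in\mathcal Z_{l-1}$, \eqref{eq:far} and (R3) give
\begin{equation}\label{eq:bfar}
d_T(b)\ge d_T(y)-|y-b|\gg\delta_y .
\end{equation}
The set $T_0=(\overline S\setminus S)\cup\{0\}$ lies in $\mathcal Z_{l-1}$. By \eqref{eq:bfar}, $b\notin T_0^*$, so $b\in S^*$. On $\overline S\cap\overline{B_\varepsilon}$, $\Theta=0$ implies $d_{T_0}=0$, so $d_{T_0}^N\le C\Theta$ by (O2), and $\Theta(b)\ge d_{T_0}(b)^N/C\gg\delta_y$ by (R2). This is (i).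

For \eqref{eq:big} take $\varphi_f$ from Lemma~\ref{lem:phi} for the regular set $S$. The set $X=S\cap\{f=0,\ \varphi_f\ne0\}$ has empty interior in $S$, since $\varphi_f$ vanishes where $f|_S$ vanishes locally; so $\dim X<l$ and $T=T_0\cup\overline X\in\mathcal Z_{l-1}$. Let $x$ be a point of the compact set $K=\overline{S\cap\{\varphi_f\ne0\}}\cap\overline{B_\varepsilon}$ with $f(x)=0$. If $x\notin S$, then $x\in T_0$. If $x\in S$, then $\varphi_f(x)\ne0$, because $S\cap\{\varphi_f=0\}$ is open in $S$ and so does not meet $K$; thus $x\in X$. In both cases $x\in T$, and (O2) gives $d_T^N\le C|f|$ on $K$. If $f(b)\ne0$, then $\varphi_f(b)\ge f(b)^2>0$, so $b\in K^*$ and $|f(b)|\ge d_T(b)^N/C\gg\delta_y$.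

(ii) We have $|f(y)-f(b)|\le C|y-b|\lesssim\delta_y$. If $f(b)=0$, this says $|f(y)|\lesssim\delta_y$. If $f(b)\ne0$, then \eqref{eq:big} and (R3) give $|f(y)-f(b)|<\frac12|f(b)|$, so the signs agree and $|f(y)|\ge\frac12|f(b)|\gg\delta_y$.

(iii) Let $v=f(b)$ and $\sigma_0=\chi(v)\ne0$; we may assume $|\sigma_0|\le1$. The graph of $\chi$ is a finite union of sets $\{Q(v,w)=0,\ Q_j(v,w)>0\ \forall j\}$. Take the one whose extension contains $(v,\sigma_0)$ and write $Q(v,w)=\sum_ia_i(v)w^i$ with real polynomials $a_i$. Not all $a_i(v)$ vanish, since otherwise $(v,w)$ would lie on the graph for all $w$ near $\sigma_0$. Let $i_0$ be the least index with $a_{i_0}(v)\ne0$. Dividing $Q(v,\sigma_0)=0$ by $\sigma_0^{i_0}$ gives $|a_{i_0}(v)|\le\sum_{i>i_0}|a_i(v)|\,|\sigma_0|\le C|\sigma_0|$, because $v$ is bounded by a real number. Since $a_{i_0}\circ f\in\mathcal D$, \eqref{eq:big} gives $|a_{i_0}(v)|\gg\delta_y$, and $|\sigma_0|\gg\delta_y$ by (R2).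
\end{proof}

Part (ii) expresses the sign of $f(b)$ through data at $y$, and these data transfer from $p$ to $q$.

\begin{lemma}\label{lem:equiv}
If $b,b'\in Z^*$ satisfy $|p-b|\lesssim\delta$ and $|q-b'|\lesssim\delta'$, then $b\sim b'$ and $\operatorname{sdim}b\le l<k$.
\end{lemma}

\begin{proof}
Let $f\in\mathcal D$. We have $|f(p)|\lesssim\delta$ if and only if $|f(p)|^N\le\zeta_Z(p)$ for some $N$. By Lemma~\ref{lem:T}, for each $N$ this inequality holds at $p$ if and only if it holds at $q$. So $|f(p)|\lesssim\delta$ if and only if $|f(q)|\lesssim\delta'$, and Lemma~\ref{lem:dichotomy}(ii) gives $f(b)=0\Leftrightarrow f(b')=0$. If both values are nonzero, then $\operatorname{sgn}f(b)=\operatorname{sgn}f(p)=\operatorname{sgn}f(q)=\operatorname{sgn}f(b')$. Finally $b\in Z^*$ and $\dim Z\le l$.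
\end{proof}

\section{Construction of the path}\label{sec:path}

\subsection{Truncation at $b$}
Let $b\in Z^*$ be nearest to $p$, so $|p-b|=\delta$. Put $N_0=N_1+1$, fix $m\ge m_0(P,N_0)$, and take $r_1$, $J$, $\mathcal A\subset\mathcal A'$, $\mathcal Y$, $\pi$ as in Lemma~\ref{lem:lift}, with $3r_1\le\min(r,\varepsilon_P)$. Then $\pi(\mathcal Y)\subset P\cap B_{3r_1}\subset E\cap B_r$. Our goal is a point $b'$ near $q$ and a path in $\mathcal Y^*$ from $(b',q-b')$ to $(b,p-b)$; its image under $\pi$ joins $q$ to $p$.

Since $h(p)=0$, $\varphi(p)=0$ and $g_j(p)\ge\eta(p)\ge\delta^{N_1}$, estimate \eqref{eq:taylor} gives $|H|,|\Phi|\le C\delta^{m+1}\le\delta^m$ and $G_j\ge\delta^{N_1}-C\delta^{m+1}\ge\delta^{N_0}$ at $(J(b),p-b)$. So $(J(b),\delta,p-b)\in\mathcal A^*$. Take a cell decomposition of $\mathbb R^L\times\mathbb R\times\mathbb R^n\ni(c,\rho,u)$ compatible with $\mathcal A$ and $\{\rho=0\}$. Let $\mathcal C\subset\mathcal A$ be the cell with $(J(b),\delta,p-b)\in\mathcal C^*$, let $\mathcal B\subset\{\rho>0\}$ be its projection to $\mathbb R^L\times\mathbb R$, and $\Omega$ its projection to $\mathbb R^L$.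 The cell $\mathcal C$ plays the part of the upper arc in Subsection~\ref{subsec:moving}. The dichotomy shows that the radius can be decreased to $0$ inside $\mathcal B$.

\begin{lemma}\label{lem:band}
$\mathcal B=\{(c,\rho):c\in\Omega,\ 0<\rho<\beta(c)\}$, where $\beta$ is continuous and positive or $\beta\equiv+\infty$.
\end{lemma}

\begin{proof}
If $\mathcal B$ were a graph $\rho=\alpha(c)$, then $\delta=\alpha(J(b))>0$, so $\delta\gg\delta$ by Lemma~\ref{lem:dichotomy}(iii), which is absurd. So $\mathcal B$ is a band $\alpha<\rho<\beta$, and $\alpha$ is finite and $\ge0$ because $\mathcal B\subset\{\rho>0\}$. If $\alpha(J(b))>0$, then $\alpha(J(b))\gg\delta$ by the same lemma, contradicting $\alpha(J(b))<\delta$. So $\alpha(J(b))=0$, and $\alpha$ has a zero in $\Omega$ by (E1). The graph of $\alpha$ is a cell of the induced decomposition of $\mathbb R^L\times\mathbb R$, hence the projection of a cell that is contained in or disjoint from $\{\rho=0\}$. It meets $\{\rho=0\}$, so $\alpha\equiv0$.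
\end{proof}

Let $\beta_1=\min(1,\beta)$, a positive continuous semialgebraic function on $\Omega$. Let
\[
S_0=\{w\in S:\ J(w)\in\Omega\}.
\]
This set is $\mathcal D$-semianalytic, and $b\in S_0^*$ by Lemma~\ref{lem:dichotomy}(i). It is the set in which the base point will move.

The transfer to $q$ will produce the jet at $b'$ only approximately, as two very close points of $\Omega^*$. We must join them inside $\Omega^*$ by a path of small diameter, so we need a quantitative form of the local connectedness of $\Omega$. Let $\theta$ be a chart of $\Omega$ as in (C2).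

\begin{lemma}\label{lem:short}
There are an integer $N_2\ge1$ and a positive semialgebraic function $\tau$ on $\Omega$ with the following property. If $c,\tilde c\in\Omega^*$, $0<\omega<\tau(c)$ and $|\tilde c-c|<\omega^{N_2}$, then $[c,\tilde c]_\theta$ is a path in $\Omega^*\cap B(c,\omega)$, and $\beta_1>\frac12\beta_1(c)$ along it.
\end{lemma}

\begin{proof}
For $c\in\Omega$ and $\omega\in(0,1)$ let
\[
\lambda(c,\omega)=\inf\Bigl(\{1\}\cup\bigl\{|\tilde c-c|:\ \tilde c\in\Omega,\ \max_{0\le t\le1}\bigl|[c,\tilde c]_\theta(t)-c\bigr|\ge\omega\bigr\}\Bigr).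
\]
This function is semialgebraic. It is positive: if $\tilde c\to c$ in $\Omega$, then $\theta(\tilde c)\to\theta(c)$, and $[c,\tilde c]_\theta$ tends to $c$ uniformly by the continuity of $\theta^{-1}$ at $\theta(c)$. By (O3) there is $N_2$ such that for each $c$ we have $\lambda(c,\omega)\ge\omega^{N_2}$ for all small $\omega$. Let $\tau(c)$ be the supremum of all $\tau'\in(0,1]$ such that $\lambda(c,\omega)\ge\omega^{N_2}$ for all $\omega\in(0,\tau')$ and $\beta_1>\frac12\beta_1(c)$ on $\Omega\cap B(c,\tau')$. Small $\tau'$ have both properties, so $\tau$ is positive, and it is semialgebraic. If $0<\omega<\tau(c)$ and $|\tilde c-c|<\omega^{N_2}\le\lambda(c,\omega)$, the path stays in $B(c,\omega)$ by the definition of $\lambda$, and $\beta_1>\frac12\beta_1(c)$ on $\Omega\cap B(c,\omega)$. The statement passes to $\mathcal R^*$ by (E1).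
\end{proof}

\subsection{Transfer to $q$}
What we know about $p$ is that there is a small $v$ with $e(p+v)=0$ and $(J(p+v),|v|,-v)\in\mathcal C^*$. This is not a semialgebraic condition on values of elements of $\mathcal D$ at $p$, so Lemma~\ref{lem:T} does not apply. It becomes one if we truncate a second time, now expanding $e$ and $J$ at $p$, to an order high enough for Lemma~\ref{lem:short}. Put
\[
m'=N_2(m+1)+3,
\]
and let $T_xe(v)$ and $T_xJ(v)$ be the Taylor polynomials of order $m'$ at $x$, in the increment $v$, of the maps $e$ and $J$. For infinitesimal $x$ consider the statement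
\[
\Psi(x):\quad\exists v\ \exists\tilde c\in\Omega^*:\quad
\begin{aligned}
&v\ne0,\quad|v|^{N_Z}\le\zeta_Z(x),\quad(\tilde c,|v|,-v)\in\mathcal C^*,\\
&|T_xe(v)|\le|v|^{m'},\quad|T_xJ(v)-\tilde c|\le|v|^{m'}.
\end{aligned}
\]
By Tarski's theorem, $\Psi(x)$ is a semialgebraic condition on the values at $x$ of the partial derivatives of order $\le m'$ of the components of $e$ and $J$ and of the functions entering $\zeta_Z$. All these lie in $\mathcal D$; this is the third use of closure under differentiation.

The statement $\Psi(p)$ holds with $v=b-p$ and $\tilde c=J(b)$: we have $|v|^{N_Z}=\delta^{N_Z}\le\zeta_Z(p)$ by Lemma~\ref{lem:zeta}, $e(p+v)=0$, $J(p+v)=\tilde c$, and the Taylor remainders are at most $C\delta^{m'+1}\le\delta^{m'}$. By Lemma~\ref{lem:T}, $\Psi(q)$ holds. Fix witnesses $v'$ and $\tilde c$ for $q$, and put $\sigma=|v'|>0$ and $y'=q+v'$. From $\sigma^{N_Z}\le\zeta_Z(q)$ we get $\sigma\lesssim\zeta_Z(q)$, hence $\sigma\lesssim\delta'$. The point $y'$ almost lies on $S^*$, and we correct it.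

\begin{lemma}\label{lem:bprime}
There is an infinitesimal point $b'\in S_0^*$ with $b'\sim b$ such that $c'=J(b')\in\Omega^*$ satisfies
\begin{equation}\label{eq:close}
|c'-\tilde c|<\sigma^{N_2(m+1)},\qquad|(q-b')+v'|\le\sigma^{m+2},\qquad\sigma^{m+1}<\tau(c'),\qquad\sigma<\tfrac12\beta_1(c').
\end{equation}
\end{lemma}

\begin{proof}
Let $b_0'\in Z^*$ be nearest to $q$. By Lemma~\ref{lem:dichotomy}(i), $\Theta(b_0')\gg\delta'$. Since $|\Theta(y')-\Theta(b_0')|\le C(\sigma+\delta')\lesssim\delta'$, (R3) gives $\kappa:=\Theta(y')\ge\frac12\Theta(b_0')\gg\delta'$. Next, $|e(y')|\le\sigma^{m'}+C\sigma^{m'+1}\le2\sigma^{m'}\le2\sigma<\mu_1\kappa^2$ by (R3), where $\mu_1$ is the constant of Lemma~\ref{lem:ift} for $W(e,\Theta)$. That lemma yields $b'$ with $e(b')=0$, $\Theta(b')>0$ and $|b'-y'|\le2C\kappa^{-1}\sigma^{m'}\le\sigma^{m'-1}$, the last step because $2C\sigma\le\kappa$ by (R3). So $b'\in S^*\subset Z^*$ and $|q-b'|\le\sigma+\sigma^{m'-1}\lesssim\delta'$. By Lemma~\ref{lem:equiv}, $b\sim b'$, and $b'\in S_0^*$ by Lemma~\ref{lem:T}. Comparing $J(b')$, $J(y')$, $T_qJ(v')$ and $\tilde c$ in turn, we get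
\[
|c'-\tilde c|\le C\sigma^{m'-1}+C\sigma^{m'+1}+\sigma^{m'}\le\sigma^{m'-2}<\sigma^{N_2(m+1)} .
\]
Also $|(q-b')+v'|=|y'-b'|\le\sigma^{m'-1}\le\sigma^{m+2}$. Finally, $\tau(c')$ and $\beta_1(c')$ are positive, so both are $\gg\delta'$ by Lemma~\ref{lem:dichotomy}(iii) applied to $(q,b')$; since $\sigma\lesssim\delta'$, (R3) gives the last two inequalities.
\end{proof}

\subsection{The three parts of the path}
We join $(b',q-b')$ to $(b,p-b)$ in $\mathcal Y^*$. The first two parts keep the base point $b'$ and remove the two errors in \eqref{eq:close}, using the slack between $\mathcal A$ and $\mathcal A'$. The third part moves the base point. The point $c'=J(b')$ is bounded by a real number, and the polynomials $H,\Phi,G_j$ are Lipschitz, with a real constant, on bounded sets. Recall that $m+1>N_0$.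

\medskip\noindent\emph{Part 1: from $(b',q-b')$ to $(b',-v')$.} Let $u_t=(1-t)(q-b')-tv'$ and $\rho_t=|u_t|$ for $t\in[0,1]^*$. Then $u_t+v'=(1-t)\bigl((q-b')+v'\bigr)$, so $|u_t+v'|\le\sigma^{m+2}$ and $|\rho_t-\sigma|\le\sigma^{m+2}$; in particular $\rho_t/\sigma-1$ is infinitesimal. Since also $|c'-\tilde c|\le\sigma^{m+1}$, the values of $H,\Phi,G_j$ at $(c',u_t)$ and at $(\tilde c,-v')$ differ by at most $C\sigma^{m+1}$. As $(\tilde c,\sigma,-v')\in\mathcal C^*\subset\mathcal A^*$, at $(c',u_t)$ we have
\[
|H|,|\Phi|\le\sigma^m+C\sigma^{m+1}\le2\rho_t^m,\qquad G_j\ge\sigma^{N_0}-C\sigma^{m+1}\ge\tfrac12\rho_t^{N_0}.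
\]
The points $b'$ and $u_t$ are infinitesimal, so $(b',u_t)\in\mathcal Y^*$ for all $t$.

\medskip\noindent\emph{Part 2: from $(b',-v')$ to a point $(b',u')$ with $(c',\sigma,u')\in\mathcal C^*$.} By \eqref{eq:close}, Lemma~\ref{lem:short} applies to $c'$, $\tilde c$ and $\omega=\sigma^{m+1}$. Reversing the path we get a path $c(t)$ in $\Omega^*\cap B(c',\sigma^{m+1})$ from $\tilde c$ to $c'$ along which $\beta\ge\beta_1>\frac12\beta_1(c')>\sigma$. So $(c(t),\sigma)\in\mathcal B^*$, and by (C1) this path lifts to a path $(c(t),\sigma,u(t))$ in $\mathcal C^*$ starting at $(\tilde c,\sigma,-v')$. Here $|u(t)|=\sigma$. The values of $H,\Phi,G_j$ at $(c',u(t))$ and at $(c(t),u(t))$ differ by at most $C\sigma^{m+1}$, and $(c(t),\sigma,u(t))\in\mathcal A^*$. So $|H|,|\Phi|\le\sigma^m+C\sigma^{m+1}\le2\sigma^m$ and $G_j\ge\sigma^{N_0}-C\sigma^{m+1}\ge\frac12\sigma^{N_0}$ at $(c',u(t))$, that is, $(b',u(t))\in\mathcal Y^*$. Put $u'=u(1)$.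

\medskip\noindent\emph{Part 3: from $(b',u')$ to $(b,p-b)$.} Let $r_2\le r_1$ be a positive real number smaller than the radius of a ball on which $S_0$ is described. We have $b'\sim b$, $b'\in S_0^*$ and $\operatorname{sdim}b<k$, so the induction hypothesis gives a path $\gamma$ in $(S_0\cap B_{r_2})^*$ from $b'$ to $b$. Then $J\circ\gamma$ is a path in $\Omega^*$. We have no control on $\gamma$, and the height $\beta$ of the band may be much smaller than $\sigma$ and $\delta$ along it. But $\beta_1\circ J\circ\gamma$ is continuous, positive and definable in $\mathcal R^*$, so it has a positive minimum on $[0,1]^*$. Choose $\varepsilon_0>0$ in $R^*$ smaller than this minimum, $\sigma$ and $\delta$. Define a path $(z(t),\rho(t))$ in three stages: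
\begin{itemize}
\item $z=b'$, and $\rho$ decreases from $\sigma$ to $\varepsilon_0$;
\item $z$ runs along $\gamma$, and $\rho=\varepsilon_0$;
\item $z=b$, and $\rho$ increases from $\varepsilon_0$ to $\delta$.
\end{itemize}
By Lemma~\ref{lem:band} the path $(J(z(t)),\rho(t))$ lies in $\mathcal B^*$: in the first stage because $\sigma<\beta(c')$, in the second by the choice of $\varepsilon_0$, in the third because $(J(b),\delta)\in\mathcal B^*$. By (C1) it lifts to a path $(J(z(t)),\rho(t),u(t))$ in $\mathcal C^*\subset\mathcal A^*$ from $(c',\sigma,u')$ to $(J(b),\delta,p-b)$. We have $z(t)\in B_{r_1}^*$ and $|u(t)|=\rho(t)\le\max(\sigma,\delta)<r_1$. So $(z(t),u(t))$ is a path in $\mathcal Y^*$ from $(b',u')$ to $(b,p-b)$.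

\medskip
Concatenate the three parts and apply $\pi$, whose extension is continuous on $\mathcal Y^*$ with values in $(E\cap B_r)^*$. Since $q,p\in P^*$, Lemma~\ref{lem:lift} gives $\pi(b',q-b')=q$ and $\pi(b,p-b)=p$. We obtain a path in $(E\cap B_r)^*$ from $q$ to $p$, and its reverse joins $p$ to $q$. This completes the induction and the proof of Theorem~\ref{thm:join}. \qed

\begin{thebibliography}{9}

\bibitem{cubes}
\emph{Decomposition into special cubes and its applications to quasi-subanalytic geometry},
\texttt{https://www.impan.pl/\allowbreak shop/\allowbreak en/\allowbreak publication/\allowbreak transaction/\allowbreak download/\allowbreak product/\allowbreak 84517}.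

\bibitem{vdDM}
van den Dries and Miller, Duke Math. J. \textbf{84} (1996).

\bibitem{Miller}
Miller, Ann. Pure Appl. Logic \textbf{68} (1994).

\bibitem{RSW}
Rolin, Speissegger and Wilkie, J. Amer. Math. Soc. \textbf{16} (2003).

\end{thebibliography}
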